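# Ideals that are not the content of any indecomposable polynomial

## Two local rings with the same maximal ideal

Start with a local domain $V$ that is not a field. Let $\mathfrak m\ne 0$ be its maximal ideal, $L=V/\mathfrak m$ its residue field, and $\rho:V\to L$ the residue map. Choose a subfield $k\subset L$ and set
$$R=\rho^{-1}(k)=\{v\in V:\rho(v)\in k\}.\tag{1}$$
So $R$ consists of those elements of $V$ whose residue happens to lie in the smaller field $k$. For example, if $V=\mathbb C[[T]]$ and $k=\mathbb R$, then $R=\mathbb R+T\,\mathbb C[[T]]$: power series with a real constant term and no other restriction.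

Three facts hold for every such $R$.

First, $\mathfrak m\subset R$, and $\mathfrak m$ is an ideal of both $V$ and $R$.

Second, $R$ is local with maximal ideal $\mathfrak m$ and $R/\mathfrak m=k$. Indeed, an element of $R\setminus\mathfrak m$ is a unit of $V$, its inverse has residue in $k$, so the inverse lies in $R$.

Third, $R$ and $V$ have the same quotient field, which we call $K$. Pick $0\ne t\in\mathfrak m$. Every $v\in V$ is $v=(vt)/t$ with $vt,t\in\mathfrak m\subset R$.

The two rings share their nonunits but not their units. This has two consequences that pull in opposite directions.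

On one side, $R$ has few scalars, so ideals of $R$ can need many generators. Write $\mu(I)$ for the minimal number of generators of a finitely generated ideal $I$. Recall Nakayama's lemma in the form: over a local ring $(R,\mathfrak m)$, $\mu(I)=\dim_{R/\mathfrak m}I/\mathfrak mI$.

**Lemma 1.** Let $R$ be as in (1). Let $n\ge1$, let $w_1,\dots,w_n\in V$ have residues that are linearly independent over $k$, and let $W\subset L$ be the $k$-span of these residues. Then $\sum_iRw_i=\rho^{-1}(W)$. If $0\ne t\in\mathfrak m$ and $I=(tw_1,\dots,tw_n)R$, then $I=t\rho^{-1}(W)\subset\mathfrak m$, $\mathfrak mI=t\mathfrak m$ and $\mu(I)=n$.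

**Proof.** Each $w_i$ has nonzero residue, so it is a unit of $V$ and $\mathfrak mw_i=\mathfrak m$. Hence $\sum_iRw_i\supseteq\mathfrak m$. The image of $\sum_iRw_i$ under $\rho$ is $\sum_ik\rho(w_i)=W$, and $\mathfrak m=\ker\rho$, so $\sum_iRw_i=\rho^{-1}(W)$. Multiplying by $t$ gives $I=t\rho^{-1}(W)$. Next, $\mathfrak mI=t\sum_i\mathfrak mw_i=t\mathfrak m$. Multiplication by $t$ is injective, so it induces an isomorphism of $R$-modules $\rho^{-1}(W)/\mathfrak m\cong I/\mathfrak mI$. The left side is $W$, of dimension $n$ over $k=R/\mathfrak m$. Nakayama gives $\mu(I)=n$. $\square$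

On the other side, polynomials over $R$ with all coefficients in $\mathfrak m$ can be factored as if the coefficient ring were $V$:
$$s\in\mathfrak m,\ G\in V[x]\quad\Longrightarrow\quad sG\in\mathfrak m[x]\subset R[x].\tag{2}$$
If a polynomial factors over $V$ and has a spare scalar from $\mathfrak m$ for each factor, it factors over $R$. Whatever $k$ is, $R[x]$ cannot prevent this.

The tension between Lemma 1 (many generators) and (2) (easy factorization) is what the ring (1) is for. It settles the following question about contents.

## Contents, and which ideals they can be

**Definition.** Let $R$ be a commutative integral domain with identity. The content $c(f)$ of $f\in R[x]$ is the ideal of $R$ generated by the coefficients of $f$. A polynomial $f\in R[x]$ of positive degree is indecomposable if it is not a product of two polynomials in $R[x]$, each of positive degree; otherwise it is decomposable.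

Constant factors do not count: $2x\in\mathbb Z[x]$ is indecomposable although it is not irreducible. If $f$ has positive degree and is irreducible in $K[x]$, with $K$ the quotient field of $R$, then $f$ is indecomposable.

The paper "MCD-Domain of type $A+xB[x]$ and $A+xB[[x]]$" contains the following statement.

**Conjecture II.** For any domain $R$ and nonzero finitely generated ideal $I$ of $R$ there exists an indecomposable polynomial $f$ in $R[x]$ with content $I$.

If $\mu(I)\le2$, write $I=(a,b)$ with $a\neq0$. Then $ax+b$ has degree $1$, so it is indecomposable, and its content is $I$. Hence only ideals with $\mu(I)\ge3$ can be counterexamples. A polynomial of degree $N$ has $N+1$ coefficients, so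
$$\mu(c(f))\le\deg f+1,\tag{3}$$
and if $\mu(I)\ge3$, then every $f$ with content $I$ has degree at least $2$.

Here is a case with three generators. Let $R=\mathbb Q[y,z]$ and $I=(y^2,yz,z^2)$. The quotient $I/(y,z)I$ is the space of quadratic forms, of dimension $3$ over $\mathbb Q$, so $\mu(I)=3$. The polynomial $y^2+2yz\,x+z^2x^2$ has content $I$, but it equals $(y+zx)^2$. Arrange the generators differently: $f=yz\,x^2+z^2x+y^2$ also has content $I$. Its discriminant is $z^4-4y^3z=z(z^3-4y^3)$, in which $z$ occurs to exactly the first power. So it is not a square in $\mathbb Q(y,z)$, $f$ is irreducible over $\mathbb Q(y,z)$, and $f$ is indecomposable. One bad polynomial says nothing about $I$. A counterexample must defeat all polynomials of content $I$, in all degrees.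

This suggests how one would try to prove the conjecture. Given $I=(a_0,\dots,a_r)$, start with $\sum a_ix^i$ and add a term $ma_0x^N$ with $N$ large. The extra coefficient lies in $I$, so the content is unchanged, and one hopes that a suitable choice makes the polynomial irreducible over $K$ by an Eisenstein-type argument. Theorem C below shows that this works in many Noetherian domains. As a general strategy it breaks down immediately: if $K$ is algebraically closed, nothing of degree at least $2$ is irreducible over $K$. The only remaining defense against a factorization over $K$ is then that the factors cannot be scaled into $R[x]$. By (2), the rings (1) are exactly the wrong place to rely on that.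

The conjecture is false. The results are as follows. A valuation ring of a field $K$ is a subring $V$ such that for each $z\in K^*$ at least one of $z,z^{-1}$ lies in $V$.

**Theorem A.** Let $V$ be a valuation ring with maximal ideal $\mathfrak m\ne0$, residue map $\rho:V\to L=V/\mathfrak m$, and algebraically closed quotient field $K$. Let $k\subset L$ be a subfield and $R=\rho^{-1}(k)$. Then:

(a) every $f\in\mathfrak m[x]$ of degree $N\ge1$ is a product of $N$ polynomials of degree $1$ in $R[x]$;

(b) a nonzero finitely generated ideal $I$ of $R$ is the content of an indecomposable polynomial if and only if $\mu(I)\le2$;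

(c) for every integer $n$ with $1\le n\le\dim_kL$ there is a finitely generated ideal $I\subset\mathfrak m$ with $\mu(I)=n$.

Hence the conjecture fails for $R$ whenever $[L:k]\ge3$. It fails even for some integrally closed $R$ with $K$ algebraically closed.

**Theorem B.** For all $n\ge3$, $d\ge1$ there are a complete local Noetherian domain $R$ of dimension $d$ and an ideal $I$ with $\mu(I)=n$ such that every $f\in R[x]$ with $c(f)=I$ is decomposable. For $d=1$, in the rings $R$ constructed, with maximal ideal $M$, a nonzero ideal $I$ is the content of an indecomposable polynomial if and only if $\mu(I)\le2$ or $I\not\subseteq M^2$.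

**Theorem C.** Let $R$ be a Noetherian domain, not a field, with quotient field $K$, and let $I\ne0$ be an ideal. Suppose $R$ has a maximal ideal $M\neq0$ with one of the properties: (i) $I\not\subseteq M$; (ii) $R/M$ is algebraically closed; (iii) $R_M$ is regular; (iv) some valuation ring of $K$ dominates $R_M$ and has residue field $R/M$. Then there is $f\in R[x]$ of content $I$ and positive degree that is irreducible in $K[x]$, hence indecomposable.

So the bound $\mu(I)\le2$ is sharp even for Noetherian domains.

## Valuations of polynomials

Let $V$ be a valuation ring of $K$ with maximal ideal $\mathfrak m$ and residue field $L$. Its value group is $\Gamma=K^*/V^*$, written additively and totally ordered so that $v(a)\ge v(b)$ means $a\in bV$; put $v(0)=\infty$. Then $V=\{v\ge0\}$, $\mathfrak m=\{v>0\}$, and the units of $V$ are the elements of value $0$. For $V=\mathbb C[[T]]$ this is $\Gamma=\mathbb Z$ with the order of vanishing. For $f\in K[x]$ let $v(f)$ be the minimum of the values of its coefficients. For $F\in V[x]$ write $\bar F\in L[x]$ for the reduction, so $v(F)=0$ if and only if $\bar F\ne0$.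

**Lemma 2 (Gauss).** For nonzero $f,g\in K[x]$, $v(fg)=v(f)+v(g)$.

**Proof.** Divide $f$ and $g$ each by a coefficient of minimal value. This reduces to $v(f)=v(g)=0$, so $f,g\in V[x]$ and $\bar f,\bar g\neq0$. Since $L[x]$ is a domain, $\overline{fg}=\bar f\,\bar g\ne0$, so $v(fg)=0$. $\square$

## Splitting into linear factors and sharing out the scalar

We prove Theorem A. First look at the smallest interesting polynomial. Suppose $V$ contains $\mathbb C$, $\pi\in\mathbb C$ represents a residue not in $k$, and $T\in\mathfrak m$ has a square root $T^{1/2}\in V$. With $\omega$ a primitive cube root of unity,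
$$T+\pi Tx+\pi^2Tx^2=T(\pi x-\omega)(\pi x-\omega^2)=\bigl(T^{1/2}\pi x-T^{1/2}\omega\bigr)\bigl(T^{1/2}\pi x-T^{1/2}\omega^2\bigr).$$
The factor $\pi x-\omega$ is not in $R[x]$. But $T^{1/2}\in\mathfrak m$, since its square is not a unit, and by (2) half of $T$ given to each factor brings both into $R[x]$. The proof of (a) does this for every polynomial over $\mathfrak m$.

**Proof of (a).** Let $f\in\mathfrak m[x]$ have degree $N\ge1$.

**Step 1: extract the scalar.** The aim is to write $f$ as an element of $\mathfrak m$ times a polynomial over $V$ with nonzero reduction. Let $t$ be a coefficient of $f$ of minimal value. Then $t\ne0$ and $t\in\mathfrak m$. All coefficients of $F=f/t$ lie in $V$ and one of them is $1$. So $f=tF$, $F\in V[x]$, $v(F)=0$, $\deg F=N$.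

**Step 2: split $F$ over $V$.** The aim is to turn the factorization of $F$ over $K$ into one over $V$. Since $K$ is algebraically closed, $F=c\prod_{i=1}^N(x-\theta_i)$ with $c\in K^*$ and $\theta_i\in K$. Put $G_i=x-\theta_i$ if $\theta_i\in V$, and $G_i=\theta_i^{-1}x-1$ if $\theta_i\notin V$ (then $\theta_i^{-1}\in V$). In both cases $G_i\in V[x]$ has degree $1$ and a unit coefficient, so $v(G_i)=0$. Moreover $F=u\,G_1\cdots G_N$ for some $u\in K^*$. By Lemma 2, $0=v(F)=v(u)+\sum v(G_i)=v(u)$. So $u$ is a unit of $V$.

**Step 3: share out $t$.** The aim is to give each factor a multiplier from $\mathfrak m$. Choose $\tau\in K$ with $\tau^N=t$, which is possible because $K$ is algebraically closed. Then $Nv(\tau)=v(t)>0$, and since $\Gamma$ is totally ordered, $v(\tau)>0$, that is, $\tau\in\mathfrak m$. Now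
$$f=(\tau uG_1)(\tau G_2)\cdots(\tau G_N).$$
By (2) every factor lies in $\mathfrak m[x]\subset R[x]$, and every factor has degree $1$. $\square$

**Proof of (b).** If $\mu(I)\le2$, a linear polynomial has content $I$ and is indecomposable. Let $\mu(I)\ge3$. Then $I\ne R$, so $I\subset\mathfrak m$ because $R$ is local. By (3) any $f$ with $c(f)=I$ has degree $N\ge2$, and its coefficients lie in $I\subset\mathfrak m$. By (a) it is a product of $N\geq 2$ linear polynomials in $R[x]$, so it is decomposable. $\square$

**Proof of (c).** Choose $w_1,\dots,w_n\in V$ whose residues are linearly independent over $k$, and $0\ne t\in\mathfrak m$. By Lemma 1, $I=(tw_1,\dots,tw_n)R$ lies in $\mathfrak m$ and has $\mu(I)=n$. $\square$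

If $[L:k]\ge3$, then (c) with $n=3$ gives an ideal with three generators, and (b) says that no indecomposable polynomial has this content. So Conjecture II fails for $R$. The last sentence of Theorem A is proved by the explicit example in the next section.

The hypothesis $[L:k]\ge 3$ matters. If $[L:k]\le2$, for instance $k=\mathbb R\subset L=\mathbb C$, then every nonzero finitely generated ideal $I$ of $R$ has $\mu(I)\le2$. This is clear for $I=R$. If $I\subset\mathfrak m$, let $t$ be a generator of minimal value in a finite generating set. Then $t^{-1}I\subset V$ contains $1$, hence $R\supseteq\mathfrak m$. So $t^{-1}I=\rho^{-1}(W)$ for a nonzero $k$-subspace $W\subset L$, and Lemma 1, applied to lifts of a basis of $W$, gives $\mu(I)=\dim_kW\le2$.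

## Puiseux series with algebraic constant term

Let $K=\bigcup_{m\ge1}\mathbb C((T^{1/m}))$, which is algebraically closed by Puiseux's theorem, and let $V=\bigcup_{m\ge1}\mathbb C[[T^{1/m}]]$. Every nonzero element of $K$ is a rational power of $T$ times a unit of $V$, so $V$ is a valuation ring of $K$. The residue map is $g\mapsto g(0)$, with $L=\mathbb C$. Take $k=\overline{\mathbb Q}$:
$$R=\{g\in V:g(0)\in\overline{\mathbb Q}\},\qquad I=(T,\pi T,\pi^2T)R.$$
Since $\pi$ is transcendental, $1,\pi,\pi^2$ are linearly independent over $\overline{\mathbb Q}$. By Lemma 1, $\mu(I)=3$, and by Theorem A(b) no indecomposable polynomial in $R[x]$ has content $I$. This disproves Conjecture II.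

This $R$ is integrally closed. Let $z\in K$ be integral over $R$. Valuation rings are integrally closed, so $z\in V$. Reducing its monic equation modulo $\mathfrak m$ shows that $z(0)$ is algebraic over $\overline{\mathbb Q}$, so $z(0)\in\overline{\mathbb Q}$ and $z\in R$. This completes the proof of Theorem A. $\square$

## Why a discrete valuation ring needs a special residue field

This ring $R$ is not Noetherian. In it $\mathfrak m=\mathfrak m^2\ne0$, because every element of $\mathfrak m$ has a square root in $\mathfrak m$, while a finitely generated $\mathfrak m$ would then be $0$ by Nakayama. To obtain Noetherian examples, the natural move is to keep (1) but use $V=L[[T]]$, so $R=k+TL[[T]]$ with maximal ideal $M=TV$. Here $M^2=T^2V$, and $M/M^2\cong L$ as a $k$-space, so $R$ can be Noetherian only if $[L:k]<\infty$.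

The scalar is easily shared out. If $I\subset T^2V$ and $c(f)=I$, then $f=T^2F$ with $F\in V[x]$, and a factorization $F=GH$ over $V$ into positive degrees gives $f=(TG)(TH)$ in $R[x]$. What is lost is the factorization of $F$, because $K=L((T))$ is not algebraically closed. Here is the precise failure. Suppose the characteristic is not $2$ and $\beta\in L$ is such that $1,\beta,\beta^2$ are linearly independent over $k$, for instance $k=\mathbb Q$, $L=\mathbb Q(\beta)$, $\beta^3=2$. Let
$$F=(x-\beta)^2-T=x^2-2\beta x+(\beta^2-T).$$
Replacing $x$ by $x+\beta$ turns $F$ into $x^2-T$, and $T$ is not a square in $L((T))$. So $F$ is irreducible over $K$, and $T^2F$ is indecomposable. Since $T\in M\subset R\cdot 1$, its content is $T^2(R+R\beta+R\beta^2)$, an ideal with $\mu=3$ by Lemma 1. So this ideal is not a counterexample.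

Hensel's lemma lifts every factorization of $\bar F$ into coprime factors. The obstruction is a reduction $\bar F$ that is, up to a constant, a power of one irreducible polynomial. We cannot forbid such reductions. We can look for $k\subset L$ such that the coefficients of such a power always span a space of dimension at most $2$ over $k$. Then they can never be the reduction of an $F$ coming from an ideal with three or more generators. If every irreducible polynomial over $L$ has the form $x^q-\beta$, then the coefficients of $(x^q-\beta)^m$ are integer multiples of powers of $\beta$. If also $\beta^2\in k$ for every $\beta\in L$, these powers all lie in $k+k\beta$. So we want $L$ separably closed, and every element of $L$ to have its square in $k$. This leads to characteristic $2$.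

## A purely inseparable extension in characteristic 2

Let $s\ge2$, $E=\mathbb F_2(y_1,\dots,y_s)$, let $k$ be a separable closure of $E$, and let $L=k(\sqrt{y_1},\dots,\sqrt{y_s})$.

**Lemma 3.** (i) $[L:k]=2^s$. (ii) $\beta^2\in k$ for all $\beta\in L$. (iii) Every monic irreducible polynomial in $L[x]$ has the form $x^q-\beta$ with $q$ a power of $2$ (possibly $q=1$) and $\beta\in L$.

**Proof of (i).** Write $z_i=\sqrt{y_i}$, $P=E(z_1,\dots,z_s)=\mathbb F_2(z_1,\dots,z_s)$, and $z^\varepsilon=\prod z_i^{\varepsilon_i}$ for $\varepsilon\in\{0,1\}^s$. The polynomial ring $\mathbb F_2[z_1,\dots,z_s]$ is free over $\mathbb F_2[z_1^2,\dots,z_s^2]$ with basis the $2^s$ monomials $z^\varepsilon$. Inverting the nonzero elements of the smaller ring gives $P$, because $g^{-1}=g/g^2$. So $[P:E]=2^s$ with basis $(z^\varepsilon)$. Squaring shows that $a^2\in E$ for every $a\in P$.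

The $z^\varepsilon$ span $L$ over $k$, since $z_i^2=y_i\in k$. We must show that they are linearly independent over $k$. A linear relation has finitely many coefficients, which lie in a finite separable extension $E'=E(\alpha)\subset k$ of $E$. Let $h$ be the minimal polynomial of $\alpha$ over $E$ and $g$ its minimal polynomial over $P$, so $g\mid h$. Since $g(x)^2=\sum g_i^2x^{2i}$ has coefficients in $E$ and vanishes at $\alpha$, we have $h\mid g^2$. As $h$ has no repeated roots, $h\mid g$. Hence $g=h$ and $[P(\alpha):P]=[E':E]$. Comparing degrees over $E$,
$$[P(\alpha):E']=\frac{[P(\alpha):P]\,[P:E]}{[E':E]}=[P:E]=2^s.$$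
The $2^s$ monomials $z^\varepsilon$ span $P(\alpha)$ over $E'$, so they are independent over $E'$, and the relation is trivial.

**Proof of (ii).** If $\beta=\sum_\varepsilon c_\varepsilon z^\varepsilon$ with $c_\varepsilon\in k$, then $\beta^2=\sum_\varepsilon c_\varepsilon^2\prod_iy_i^{\varepsilon_i}\in k$.

**Proof of (iii).** First, $L$ is separably closed. Let $\alpha$ be separable algebraic over $L$. Then $\alpha$ is algebraic over $k$, so some $\alpha^{2^r}$ is separable over $k$ and hence lies in $k$; call it $c$. The minimal polynomial of $\alpha$ over $L$ divides $x^{2^r}-c=(x-\alpha)^{2^r}$ and has no repeated roots, so it is $x-\alpha$, and $\alpha\in L$. Now let $p\in L[x]$ be monic irreducible. In characteristic $2$, $p(x)=h(x^q)$ with $q$ a power of $2$ and $h$ monic, irreducible and separable. Since $L$ is separably closed, $h$ has degree $1$, so $p=x^q-\beta$. $\square$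

For $s=2$, $L$ has the $k$-basis $1,\sqrt{y_1},\sqrt{y_2},\sqrt{y_1y_2}$. The polynomial $1+\sqrt{y_1}\,x+\sqrt{y_2}\,x^2$ has three independent coefficients, and its derivative is the nonzero constant $\sqrt{y_1}$. So its roots are distinct, and they lie in $L$: it is a constant times a product of two coprime linear factors. On the other hand $(x-\beta)^2=x^2+\beta^2$ has all its coefficients in $k$.

## The Noetherian rings $k+M$

With $k\subset L$ as above and $d\ge1$, let $V=L[[T_1,\dots,T_d]]$, let $M=(T_1,\dots,T_d)V$, and let $R=k+M$. This is (1) for the present $V$. In particular $R$ is a local domain with maximal ideal $M$ and residue field $k$, and Lemma 1 applies.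

**Lemma 4.** $R$ is a complete local Noetherian domain of dimension $d$.

**Proof.** Put $A=k[[T_1,\dots,T_d]]\subset R$. Since $[L:k]$ is finite, $V$ is a free $A$-module of finite rank, with basis any $k$-basis of $L$. As $A$ is Noetherian, every $A$-submodule of $V$ is finitely generated. Every ideal of $R$ is such a submodule, so it is finitely generated over $A$, and a fortiori over $R$. Thus $R$ is Noetherian. Since $V$ is integral over $A$, it is integral over $R$, so $\dim R=\dim V=d$. For completeness, note that $M$ is closed under multiplication by $V$. Hence for each $i\ge1$ the additive group generated by the $i$-fold products of elements of $M$ is the $i$th power of $M$ both as an ideal of $R$ and as an ideal of $V$. So the $M$-adic topology of $R$ is the subspace topology from $V$. As $R\supseteq M$ is an open subgroup of the complete ring $V$, it is closed, hence complete. $\square$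

## Lifting factorizations from $L[x]$ to $V[x]$

We need Hensel's lemma for polynomials that are not monic, with control of the degrees.

**Lemma 5 (Hensel).** Let $F\in V[x]$ have degree $N$, with $\bar F\ne0$, and let $\bar F=g_0h_0$ in $L[x]$ with $g_0$ monic of degree $\delta$ and $g_0,h_0$ coprime. Then $F=GH$ with $G,H\in V[x]$, $G$ monic of degree $\delta$, and $\deg H=N-\delta$.

**Proof.** We regard $L\subset V$ as the constants, so polynomials over $L$ lift to $V[x]$.

**Step 1: a division with degree bounds.** This provides the correction terms. For $0\le j\le N$ we claim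
$$x^j=u_jh_0+v_jg_0,\qquad u_j,v_j\in L[x],\quad\deg u_j<\delta,\quad\deg v_j\le N-\delta.\tag{4}$$
By coprimality $x^j=ah_0+bg_0$ for some $a,b\in L[x]$. Divide: $a=cg_0+u_j$ with $\deg u_j<\delta$, and put $v_j=b+ch_0$. Since $\deg h_0=\deg\bar F-\delta\le N-\delta$, both $x^j$ and $u_jh_0$ have degree at most $N$. So $\deg(v_jg_0)\le N$ and $\deg v_j\le N-\delta$.

**Step 2: successive approximation.** The aim is to construct, for $i\ge1$, polynomials $G_i$, monic of degree $\delta$, and $H_i$, of degree at most $N-\delta$, that reduce to $g_0,h_0$ and satisfy $F\equiv G_iH_i\bmod M^i$. Take $G_1=g_0$, $H_1=h_0$. Given $G_i,H_i$, the difference $F-G_iH_i$ has degree at most $N$ and coefficients in $M^i$, so $F-G_iH_i=\sum_{j\le N}e_jx^j$ with $e_j\in M^i$. Put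
$$G_{i+1}=G_i+\sum_je_ju_j,\qquad H_{i+1}=H_i+\sum_je_jv_j.$$
By (4), $G_{i+1}$ is still monic of degree $\delta$ and $\deg H_{i+1}\le N-\delta$. Further,
$$G_{i+1}H_{i+1}=G_iH_i+\sum_je_j(u_jH_i+v_jG_i)+\Bigl(\sum_je_ju_j\Bigr)\Bigl(\sum_je_jv_j\Bigr).$$
The last product is $\equiv0$ modulo $M^{2i}\subseteq M^{i+1}$. Since $H_i\equiv h_0$ and $G_i\equiv g_0$ modulo $M$, the middle sum is $\equiv\sum_je_jx^j$ modulo $M^{i+1}$ by (4). So $G_{i+1}H_{i+1}\equiv F\bmod M^{i+1}$.

**Step 3: the limit.** The degrees are bounded and $G_{i+1}\equiv G_i$, $H_{i+1}\equiv H_i$ modulo $M^i$, so the coefficients converge in the complete ring $V$. The limits $G,H$ satisfy $F\equiv GH\bmod M^i$ for all $i$, so $F=GH$. The polynomial $G$ is monic of degree $\delta$, so $\deg H=N-\delta$. $\square$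

**Lemma 6.** Let $F\in V[x]$, and suppose the coefficients of $\bar F\in L[x]$ span over $k$ a space of dimension at least $3$. Then $F=GH$ with $G,H\in V[x]$ of positive degree.

**Proof.** Let $N=\deg F$ and $\delta=\deg\bar F$. Since $\bar F$ has at least three coefficients, $\delta\ge2$.

**Case $\delta<N$.** Let $\lambda$ be the leading coefficient of $\bar F$. Apply Lemma 5 to $\bar F=(\lambda^{-1}\bar F)\cdot\lambda$; a nonzero constant is coprime to everything. The factors of $F$ have degrees $\delta>0$ and $N-\delta>0$.

**Case $\delta=N$, with two distinct monic irreducible factors of $\bar F$.** Let $g_0$ be the full power in $\bar F$ of one of them and $h_0=\bar F/g_0$. These are coprime of positive degree, and Lemma 5 gives factors of degrees $\deg g_0>0$ and $N-\deg g_0=\deg h_0>0$.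

**Case $\delta=N$, with only one monic irreducible factor.** This case cannot occur. By Lemma 3(iii), $\bar F=\gamma(x^q-\beta)^m$ with $\gamma\in L^*$, $\beta\in L$, so its coefficients lie in $\gamma\sum_i\mathbb F_2\beta^i$. By Lemma 3(ii), $\beta^2\in k$, so this is contained in $\gamma(k+k\beta)$, a space of dimension at most $2$ over $k$. This contradicts the hypothesis. $\square$

## Ideals $T_1^2(W+M)$, and the complete list in dimension one

**Proof of Theorem B, first part.** Given $n\ge3$ and $d\ge1$, choose $s\ge2$ with $2^s\ge n$ and form $k,L,V,R$ as above. By Lemma 3(i) there is a $k$-subspace $W\subset L$ with $\dim_kW=n$. Put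
$$I=T_1^2(W+M).$$
By Lemma 1 with $t=T_1^2$ (here $\rho^{-1}(W)=W+M$), $I$ is an ideal of $R$ with $\mu(I)=n$. Let $f\in R[x]$ have content $I$.

**Step 1: the reduction has many independent coefficients.** This is what Lemma 6 needs. We have $f=T_1^2F$, where the coefficients $F_i$ of $F$ satisfy $\sum_iRF_i=W+M\subset V$. Applying $\rho$ gives $\sum_ik\bar F_i=W$. So the coefficients of $\bar F$ span a space of dimension $n\ge3$.

**Step 2: factor and share out.** The aim is to bring the factors into $R[x]$. By Lemma 6, $F=GH$ with $G,H\in V[x]$ of positive degree. Then
$$f=(T_1G)(T_1H),\qquad T_1G,\;T_1H\in M[x]\subset R[x],$$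
so $f$ is decomposable. Together with Lemma 4 this is the first part. $\square$

For $s=2$, $d=1$, $W=L$ the ideal is $I=T^2L[[T]]=M^2$ in $R=k+TL[[T]]$.

**Proof of Theorem B, second part.** Let $d=1$, $T=T_1$, $V=L[[T]]$, $R=k+TV$, and let $v$ be the $T$-adic valuation.

**Step 1: list the ideals.** The aim is to put every nonzero ideal $I$ of $R$ into a normal form. Let $e=\min v(I)$ and choose $a\in I$ with $v(a)=e$. Then $I\supseteq aM=aTV=T^{e+1}V$. So $T^{-e}I$ lies in $V$ and contains $TV$, and
$$I=T^e(W+TV)\tag{5}$$
with $W\ne0$ a $k$-subspace of $L$. If $e=0$, then $I$ contains a unit of $R$ and $I=R$. If $e\ge1$, then $\mu(I)=\dim_kW$ by Lemma 1 with $t=T^e$. Since $M^2=T^2V$, we have $I\subseteq M^2$ if and only if $e\ge2$.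

**Step 2: $\mu(I)\le2$.** A linear polynomial is indecomposable with content $I$. This includes $e=0$.

**Step 3: $e\ge2$ and $\mu(I)\ge3$.** We show that no indecomposable polynomial has content $I$. If $c(f)=I$, then $f=T^eF$, and as before the coefficients of $\bar F$ span $W$, of dimension at least $3$. By Lemma 6, $F=GH$ with positive degrees, and $f=(TG)(T^{e-1}H)$. Since $e-1\ge1$, both factors lie in $M[x]\subset R[x]$.

**Step 4: $e=1$ and $\mu(I)\ge3$.** We exhibit an indecomposable polynomial of content $I$. The point is that there is only one factor $T$ to give away, so one of the two polynomials in a decomposition must have a nonzero reduction, with coefficients in $k$. Let $r+1=\mu(I)$, so $r\ge2$, let $w_0,\dots,w_r$ be a $k$-basis of $W$, and put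
$$f=TF,\qquad F=\sum_{i=0}^rw_ix^i.$$
By Lemma 1 and (5), $c(f)=I$. Suppose $f=gh$ with $g,h\in R[x]$ of positive degree. By Lemma 2, $v(g)+v(h)=v(f)=1$, and both are nonnegative integers. After exchanging $g$ and $h$ if necessary, $v(g)=0$ and $v(h)=1$. So $\bar g\ne0$, $h=Th'$ with $h'\in V[x]$, $F=gh'$, and $\bar F=\bar g\,\bar h'$. Because $g\in R[x]$, we have $\bar g\in k[x]$. Now
$$\deg\bar g+\deg\bar h'=\deg\bar F=r=\deg F=\deg g+\deg h',$$
and $\deg\bar g\le\deg g$, $\deg\bar h'\le\deg h'$. Hence $\deg\bar g=\deg g>0$.

Extend $w_0,\dots,w_r$ to a $k$-basis $(w_j)$ of $L$. Then $L[x]=\bigoplus_jw_jk[x]$, and multiplication by $\bar g\in k[x]$ acts on each component separately. Compare the $w_0$-components in $\bar F=\bar g\,\bar h'$. On the left it is $1$, and on the right it is $\bar g$ times an element of $k[x]$. So $\bar g$ divides $1$ in $k[x]$, which contradicts $\deg\bar g>0$. Hence $f$ is indecomposable.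

Steps 2, 3 and 4 cover all cases: an indecomposable polynomial of content $I$ exists if and only if $\mu(I)\le2$ or $e\le1$, that is, $\mu(I)\le2$ or $I\not\subseteq M^2$. $\square$

To see the contrast, take $s=2$. The polynomial $T(1+\sqrt{y_1}\,x+\sqrt{y_2}\,x^2)$ is indecomposable in $R[x]$ by Step 4, although $1+\sqrt{y_1}\,x+\sqrt{y_2}\,x^2$ splits into linear factors over $V$. With $T^2$ in place of $T$ it decomposes.

## One slope in the Newton polygon

We return to the attempt that fails when $K$ is algebraically closed: add a term $ma_0x^N$ and prove irreducibility over $K$. Over a Noetherian domain it works under a condition on residues. The plan is to arrange that, for a discrete valuation $w$, all roots of the polynomial have the same value, a fraction with denominator $N$.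

**Definition.** Let $A\subset B$ be local rings with maximal ideals $\mathfrak m_A,\mathfrak m_B$. Then $B$ dominates $A$ if $\mathfrak m_B\cap A=\mathfrak m_A$. In this case $A/\mathfrak m_A\subset B/\mathfrak m_B$.

For example, let $A=\mathbb Q[y,z]_{(y,z)}$. The valuation ring of the order of vanishing at the origin dominates $A$. Its residue field is $\mathbb Q(z/y)$, larger than that of $A$. Under (iii) below we find another valuation ring dominating $A$, whose residue field is $\mathbb Q$.

We use the following textbook facts. Every local domain is dominated by a valuation ring of its quotient field. A Noetherian local domain that is not a field is dominated by a discrete valuation ring with the same quotient field (Stacks Project, Tag 00PH). A valuation $w:K^*\to\mathbb Z$ extends to every finite extension of $K$, with values in $\mathbb Q$. Finally, if a finite sum of elements is $0$, not all of them $0$, then its minimal value is attained at least twice.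

**Lemma 7.** Let $R$ be a Noetherian domain with quotient field $K$ and $I\ne0$ an ideal. Let $(V,\mathfrak n)$ be a valuation ring of $K$ containing $R$ with $M:=\mathfrak n\cap R\ne0$. Suppose $b\in I$ satisfies $IV=bV$, and for every $a\in I$ the residue of $a/b$ in $V/\mathfrak n$ lies in the image of $R$. Then there is $f\in R[x]$ with $c(f)=I$, $\deg f\ge1$, irreducible in $K[x]$.

**Proof.**

**Step 1: make one generator strictly dominant.** The aim is to have generators $a_0,\dots,a_r$ of $I$ with $a_i/a_0\in\mathfrak n$ for $i\ge1$. Write $I=(b_0,\dots,b_r)$ with $b_0=b$ and $r\ge1$, repeating generators if needed. Since $IV\neq0$, $b\ne0$. For $i\ge1$ choose $r_i\in R$ with $b_i/b-r_i\in\mathfrak n$; this is where the residue condition is used. Put $a_0=b$ and $a_i=b_i-r_ib$. Then $I=(a_0,\dots,a_r)$ and $a_i/a_0=b_i/b-r_i\in\mathfrak n$.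

**Step 2: replace $V$ by a discrete valuation ring.** The value group of $V$ may be divisible, so $V$ itself may be unsuitable for an argument with denominators. Let $S=R[a_1/a_0,\dots,a_r/a_0]\subset V$. It is a finitely generated $R$-algebra, hence Noetherian, with quotient field $K$. Let $\mathfrak p=\mathfrak n\cap S$, a prime ideal containing $M\ne0$ and all the $a_i/a_0$ with $i\ge1$. The local ring $S_{\mathfrak p}$ is a Noetherian local domain and not a field, so it is dominated by a discrete valuation ring with quotient field $K$. Let $w:K^*\to\mathbb Z$ be its normalized valuation, and $e=w(a_0)$. Then $w\ge0$ on $R$, $w>0$ on $M$, and $w(a_i/a_0)\ge1$, that is,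
$$w(a_i)\ge e+1\qquad(1\le i\le r).\tag{6}$$

**Step 3: the polynomial.** Pick $0\ne m\in M$, let $j=w(m)\ge1$, and let $N$ be a prime with $N>rj$. Put
$$f=a_0+a_1x+\dots+a_rx^r+ma_0x^N.$$
Since $N>r$, no coefficients are merged, and since $ma_0\in I$, $c(f)=I$. Also $\deg f=N$.

**Step 4: every root has value $-j/N$.** This determines the slope. Let $\theta$ be a root of $f$ in an algebraic closure of $K$. It is nonzero because $a_0\ne0$. Extend $w$ to $K(\theta)$ and let $\nu=w(\theta)\in\mathbb Q$. Note that $ij/N\le rj/N<1$ for $1\le i\le r$.

Suppose $\nu>-j/N$. For $1\le i\le r$, by (6), $w(a_i\theta^i)\ge e+1+i\nu>e+1-ij/N>e$. Also $w(ma_0\theta^N)=e+j+N\nu>e$. So $a_0$ is the only term of minimal value in $f(\theta)=0$, which is impossible.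

Suppose $\nu<-j/N$. Then $w(ma_0\theta^N)=e+j+N\nu<e=w(a_0)$. For $1\le i\le r$ we have $(N-i)\nu<-(N-i)j/N=-j+ij/N<1-j$, so $1+i\nu>j+N\nu$, and therefore $w(a_i\theta^i)\ge e+1+i\nu>e+j+N\nu$. So the last term is the only one of minimal value, which is again impossible.

Hence $\nu=-j/N$.

**Step 5: irreducibility.** The aim is to show $[K(\theta):K]\ge N$. Since $N$ is prime and $N>rj\ge j\ge1$, $\gcd(j,N)=1$. So the values $-ij/N$ of $\theta^i$, $0\le i<N$, lie in pairwise distinct classes of $\mathbb Q/\mathbb Z$. If $\sum_{i<N}c_i\theta^i=0$ with $c_i\in K$ not all zero, the nonzero terms would have values in $\mathbb Z-ij/N$, which are pairwise different, and the minimum would be attained only once. This is impossible. So $1,\theta,\dots,\theta^{N-1}$ are linearly independent over $K$, and $[K(\theta):K]\ge N=\deg f$. Hence $f$ is irreducible in $K[x]$. $\square$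

For an example take $R=\mathbb Q[y,z]_{(y,z)}$ and $I=(y^2,yz,z^2)$. The order valuation does not satisfy the hypotheses of Lemma 7 with $b=y^2$: the residue of $yz/y^2$ is $z/y\notin\mathbb Q$. Instead use a discrete valuation $w$ as in Step 2, with $a_0=z^2$, $a_1=yz$, $a_2=y^2$. The ring $S=R[y/z]$ has the prime ideal generated by $z$ and $y/z$, and the order with respect to these two elements gives $w(z)=1$ and $w(y/z)=1$, so $w(y)=2$. With $m=z$ we have $j=1$, $r=2$, and $N=3$ is allowed. The polynomial is $f=z^2+yz\,x+y^2x^2+z^3x^3$, whose coefficients have values $2,3,4,3$. Every root has value $-1/3$, and $f$ is irreducible over $\mathbb Q(y,z)$.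

The residue condition is what fails in Theorem B. For $d=1$, let $I=T^e(W+TV)$ with $\dim_kW\ge2$. A valuation ring $V'$ of $K$ containing $R=k+TV$, with a maximal ideal that meets $R$ in a nonzero ideal, contains the integral extension $V$ of $R$, because it is integrally closed. It is not $K$, so it equals the discrete valuation ring $V$. If $IV=bV$ with $b\in I$, then $b=T^e\tilde w$ where $\tilde w\in V$ has residue $w\in W\setminus\{0\}$. Choose $w'\in W\setminus kw$; then $T^ew'\in I$, and the residue of $T^ew'/b$ is $w'/w\notin k$. So Step 1 of Lemma 7 cannot be carried out.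

## Finding the valuation ring: proof of Theorem C

In each case we find $(V,\mathfrak n)$ and $b$ as in Lemma 7, with $\mathfrak n\cap R=M$ the given nonzero maximal ideal. Lemma 7 then gives the theorem.

**Case (iv).** Let $V$ dominate $R_M$ with $V/\mathfrak n=R/M$. Then $\mathfrak n\cap R=M$. Let $b$ be an element of minimal value in a finite generating set of $I$. Every generator lies in $bV$, so $IV=bV$. Every residue lies in $V/\mathfrak n=R/M$, so the residue condition holds automatically.

**Case (i).** Let $V$ be any valuation ring of $K$ dominating $R_M$, and let $b\in I\setminus M$. Then $b$ is a unit of $R_M$, hence of $V$, so $IV=V=bV$. For $a\in I$ we have $a/b\in R_M$, and its residue lies in $R_M/MR_M=R/M$, the image of $R$.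

**Case (ii).** Let $\Omega=R/M$ be algebraically closed. Consider pairs $(V,g)$ with $R\subset V\subset K$ a ring and $g:V\to\Omega$ a ring homomorphism extending $R\to R/M$. By Zorn's lemma there is a maximal pair. By Atiyah–Macdonald, Theorem 5.21, $V$ is then a valuation ring of $K$, and $\mathfrak n=\ker g$ is its maximal ideal. So $\mathfrak n\cap R=\ker(R\to R/M)=M$, and since elements of $R\setminus M$ are units of $V$, $V$ dominates $R_M$. The maps $R/M\to V/\mathfrak n\to\Omega=R/M$ are injective with composite the identity. So the second map is bijective, $V/\mathfrak n=R/M$, and (iv) applies.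

**Case (iii).** We show by induction on $\dim A$ that every regular local ring $A$ is dominated by a valuation ring of its quotient field with the same residue field as $A$. For $A=R_M$ this is (iv). Recall that a regular local ring is a Noetherian local ring whose maximal ideal $\mathfrak m_A$ is generated by $\dim A$ elements, that such generators form a regular system of parameters, and that such a ring is a domain.

If $\dim A=0$, then $A$ is a field, and we take $A$ itself. Let $\dim A\ge1$ and let $x_1$ belong to a regular system of parameters. Then $A_1=A/x_1A$ is a regular local domain of dimension $\dim A-1$ with the same residue field. The local domain $B=A_{(x_1)}$ is Noetherian with nonzero principal maximal ideal $x_1B$, so it is a discrete valuation ring. Its residue field is $K_1=\operatorname{Frac}(A_1)$. By induction there is a valuation ring $(V_1,\mathfrak n_1)$ of $K_1$ that dominates $A_1$ and has the same residue field. Let $V$ be the preimage of $V_1$ under $B\to K_1$. We check the four properties needed.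

1. $V$ is a valuation ring of $\operatorname{Frac}A$. Let $z\in(\operatorname{Frac}A)^*$. If $z$ is not a unit of $B$, then $z$ or $z^{-1}$ lies in $x_1B\subset V$. If $z$ is a unit of $B$ with residue $\bar z\in K_1^*$, then $\bar z$ or $\bar z^{-1}$ lies in $V_1$, so $z$ or $z^{-1}$ lies in $V$.
2. $V\supset A$, because the image of $A$ in $K_1$ is $A_1\subset V_1$.
3. The maximal ideal $\mathfrak n$ of $V$ is the preimage of $\mathfrak n_1$. To see this, note that $V/x_1B=V_1$. An element of $V$ whose image is a unit of $V_1$ has nonzero image in $K_1$, so it is a unit of $B$, and its inverse again lies in $V$. So $V/\mathfrak n=V_1/\mathfrak n_1$, which is the residue field of $A_1$ and hence of $A$.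
4. $V$ dominates $A$: $\mathfrak n\cap A$ is the preimage in $A$ of $\mathfrak n_1\cap A_1=\mathfrak m_A/x_1A$, which is $\mathfrak m_A$.

This completes the induction, and with it the proof of Theorem C. $\square$

For $A=\mathbb Q[y,z]_{(y,z)}$ and $x_1=y$, the ring $V$ consists of the functions that are regular along $y=0$ and whose restriction to this line is regular at the origin. Its residue field is $\mathbb Q$. In it $y/z$ and $y^2/z^2$ lie in $\mathfrak n$, so the choice $b=z^2$ for $(y^2,yz,z^2)$ satisfies the hypotheses of Lemma 7.

## Which Noetherian domains this covers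

Conjecture II holds for all regular Noetherian domains. If $R$ is a field, the only nonzero ideal is $R$, and $f=x$ works. Otherwise take any maximal ideal $M$; it is nonzero, $R_M$ is regular, and (iii) applies to every $I\ne0$.

It also holds for all Noetherian domains with zero Jacobson radical. The case of a field is as before. Otherwise, given $I\ne0$, the intersection of all maximal ideals is $0$, so some maximal ideal $M$ satisfies $I\not\subseteq M$. As $R$ is not a field, $M\ne0$, and (i) applies.

In condition (ii), "algebraically closed" cannot be weakened to "separably closed". The rings $R=k+M$ of Theorem B are Noetherian local domains with separably closed residue field $k$, and for them the conjecture fails.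

The case of normal Noetherian domains outside Theorem C is not settled by these results.
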